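# How many vertices of a stacked polytope can lie on a sphere?

Throughout, polytopes are convex. Let $Q$ be a $d$-polytope and $F$ one of its facets. A point is *strictly beyond* $F$ if it lies strictly on the side of the hyperplane $\mathrm{aff}\,F$ that does not contain $Q$, and *strictly beneath* $F$ if it lies strictly on the other side. A *ridge* is a $(d-2)$-dimensional face; every ridge lies in exactly two facets, and these are called adjacent.

## 1. A tetrahedron with four caps does not fit on a sphere

Take a tetrahedron inscribed in a 2-sphere $S$ and try to put one more point of $S$ over each of its four facets, so that the six old edges are still edges of the convex hull. A near miss comes from the cube. Four alternate vertices of a cube span a regular tetrahedron, and the other four lie over its facets, but the edges of the tetrahedron have become diagonals of the square faces. They are flat, not edges. No other choice does better.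

**Proposition 1.** Let $X$ be a tetrahedron with vertices $x_0,\dots,x_3$ on a 2-sphere $S$, and let $F_i$ be the facet opposite $x_i$. There are no points $z_0,\dots,z_3\in S$ such that each $z_i$ is strictly beyond $F_i$ and all six edges of $X$ are edges of $Q=\mathrm{conv}(x_0,\dots,x_3,z_0,\dots,z_3)$.

*Proof.* **Step 1: an angle adapted to the sphere.** We want an angle at an edge that is additive and has good sums. Let $u,v\in S$ be distinct, let $L$ be the line $uv$, and let $T_u$ be the tangent plane of $S$ at $u$. Since $v\notin T_u$, each half-plane bounded by $L$ meets $T_u$ in a ray from $u$. So a wedge $W$ bounded by two such half-planes meets $T_u$ in a planar sector, and we define the *angle* of $W$ to be the angle of that sector. It lies in $(0,\pi)$ if $W$ is a convex wedge (not a half-space), and it is additive when wedges with edge $L$ are put side by side. It does not matter whether we use $u$ or $v$: the reflection in the perpendicular bisector plane of $uv$ preserves $S$, exchanges $T_u$ and $T_v$, and moves points parallel to $L$, so it maps each half-plane bounded by $L$ to itself.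

**Step 2: the three angles at a vertex of an inscribed tetrahedron add up to $\pi$.** Let $u,v_1,v_2,v_3\in S$ be its vertices. The points $v_i$ lie strictly on the ball's side of $T_u$. So a plane $E$ parallel to $T_u$, on that side, cuts the cone $u+\mathrm{cone}(v_i-u)$ in a triangle, whose corners lie on the lines $uv_i$. The angle of the triangle at the corner on $uv_i$ is the angle of the tetrahedron at the edge $uv_i$, because $E$ is parallel to $T_u$. The three angles of a triangle add up to $\pi$.

**Step 3: the three angles along a facet also add up to $\pi$.** Let $\alpha_{kl}$ be the angle at the edge $kl$ of an inscribed tetrahedron with vertices labeled $0,1,2,3$. Add the equations of Step 2 at the vertices $0$ and $1$, and subtract those at $2$ and $3$. This gives $2\alpha_{01}-2\alpha_{23}=0$. So opposite edges have equal angles. Hence $\alpha_{01}+\alpha_{02}+\alpha_{12}=\alpha_{01}+\alpha_{02}+\alpha_{03}=\pi$, and similarly for the other facets. The six angles add up to $2\pi$.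

**Step 4: convexity, and the count.** Suppose the $z_i$ exist. Let $e=x_kx_l$ be an edge of $X$, and let $\{i,j\}$ be the complementary pair, so that $e=F_i\cap F_j$, $x_j\in F_i$, $x_i\in F_j$. As $e$ is an edge of $Q$, some plane through $e$ has all other vertices of $Q$ strictly on one side. So the half-planes bounded by the line of $e$ and passing through $z_i,x_j,x_i,z_j$ lie in one open half-space. Since $z_i$ is strictly beyond $F_i$, the half-plane of $z_i$ is on the other side of that of $x_j$ from that of $x_i$; similarly for $z_j$. The order is therefore $z_i,x_j,x_i,z_j$, the total angle from $z_i$ to $z_j$ is less than $\pi$, and it is the sum of the angles at $e$ of three inscribed tetrahedra: the cap $\mathrm{conv}(F_i\cup z_i)$, the tetrahedron $X$, and the cap $\mathrm{conv}(F_j\cup z_j)$. Add over the six edges. The total is less than $6\pi$. On the other hand $X$ contributes $2\pi$, and each of the four caps contributes the sum of its angles along its base $F_i$, which is $\pi$. The total is $2\pi+4\pi=6\pi$, a contradiction. $\square$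

In the cube, each sum is $\frac\pi3+\frac\pi3+\frac\pi3=\pi$ exactly.

What changes in general? We shall want to know how many vertices of a polytope can lie on a sphere when the other vertices are free to move inside the ball; then the corners $x_k$ need not be on $S$. The dimension $d$ will be arbitrary, so a simplex has $d+1$ facets, and we shall ask how many of them can carry points of the sphere. The points over a facet need not be single caps: a large part of the polytope may sit there. Finally, we must deal with every polytope of a given combinatorial type, however it was built. The surprise is that the number *four* of Proposition 1 survives all this and does not grow with $d$.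

## 2. The inscribability exponent and stacked polytopes

Let $d\ge3$. Two polytopes are *isomorphic* if their face lattices are isomorphic. A $d$-polytope is *simplicial* if all its facets are simplices. Let $v(P)$ be the number of vertices of $P$.

**Definition.** $s(P)$ is the largest integer $s$ for which there are a $d$-polytope $P'$ isomorphic to $P$ and a $(d-1)$-sphere $S$ such that $P'$ lies in the closed ball bounded by $S$ and $s$ vertices of $P'$ lie on $S$. The *inscribability exponent* of the simplicial $d$-polytopes is
$$\bar s^{(d)}=\liminf_{v(P)\to\infty}\frac{\log s(P)}{\log v(P)},$$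
where $P$ ranges over the simplicial $d$-polytopes.

The problem comes from the paper "On Non-Inscribable Polytopes". A known result quoted from there gives a sequence of simplicial $d$-polytopes with $v\to\infty$ along which $\log s/\log v\to\log(d-1)/\log d$. The conjecture is that this is optimal: $\bar s^{(d)}=\log(d-1)/\log d$ for all $d\ge3$. We shall see that it fails for every $d\ge4$. The quoted result is not used.

**Definition.** A *stacked complex* $K=\{\tau_0,\dots,\tau_M\}$ consists of $(d+1)$-sets, called *nodes*. Here $\tau_0$ is arbitrary and, for $m\ge1$, $\tau_m=F_m\cup\{x_m\}$, where $x_m$ is a new vertex and $F_m$ is a $d$-set contained in exactly one earlier node. Joining $\tau_m$ to that node for each $m\ge1$ gives the tree $T=T(K)$. For a subtree $K'\subseteq K$ (a nonempty connected subfamily), $\partial K'$ is the simplicial complex whose facets are the $d$-sets contained in exactly one node of $K'$. A *stacked $d$-polytope* is a $d$-polytope with boundary complex isomorphic to $\partial K$ for some $K$; its tree is $T(K)$.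

For example, with $d=3$, the nodes $1234$ and $2345$ form a stacked complex. The triangle $234$ lies in both, so $\partial K$ has the six triangles $123,124,134,235,245,345$. This is the bipyramid over a triangle; its tree is one edge.

Geometrically: if $x$ lies strictly beyond exactly one facet $F$ of a simplicial polytope $Q$ and strictly beneath all others, then $\mathrm{conv}(Q\cup x)$ has the facets of $Q$ other than $F$, together with the sets $(F\setminus y)\cup x$, $y\in F$. This is called *stacking on $F$*. Adding $\tau_m$ changes $\partial$ in the same way: $F_m$ now lies in two nodes and is no longer a facet, while the sets $(F_m\setminus y)\cup x_m$ are new facets. So iterated stacking on a simplex realizes every $\partial K$.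

**Definition.** $t_3(T)$ is the largest number of nodes of a subtree of $T$ in which every node has degree at most $3$, the degree being taken in the subtree.

For example, stacking on all four facets of a tetrahedron gives a polytope whose tree is a star with four leaves. Keeping the center and three leaves is optimal, so $t_3=4$.

**Theorem 1.** Let $d\ge3$ and let $P$ be a stacked $d$-polytope with tree $T$. Then $s(P)=d+t_3(T)$.

For the tetrahedron with four caps this says $s=7$, while $v=8$. The proof works for any $K$ with $\partial K$ isomorphic to the boundary complex of $P$, so we need not ask whether $K$ is determined by $P$.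

**Theorem 2.** Let $P_0$ be the $d$-simplex, and let $P_{n+1}$ be obtained by stacking on every facet of $P_n$. Then
$$v(P_n)=d+1+(d+1)\tfrac{d^n-1}{d-1},\qquad s(P_n)=d+3\cdot2^n-2,\qquad \lim_{n\to\infty}\frac{\log s(P_n)}{\log v(P_n)}=\frac{\log2}{\log d}.$$
Hence $\bar s^{(d)}\le\log2/\log d$ for all $d\ge3$, and the conjecture fails for every $d\ge4$.

**Theorem 3.** For $d\ge3$ every stacked $d$-polytope satisfies $s(P)\ge d+(v(P)-d)^{\log2/\log d}$. So the inscribability exponent of the class of stacked $d$-polytopes is exactly $\log2/\log d$. The set of limits of $\log s/\log v$ along sequences of stacked $d$-polytopes with $v\to\infty$ is exactly $[\log2/\log d,\,1]$.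

The number $\log(d-1)/\log d$ lies in this interval, so the quoted result and the disproof are compatible. For $d=3$ the bound $\log2/\log3$ equals the conjectured value, and whether equality holds over all simplicial 3-polytopes is not decided here. Nor is it decided whether non-stacked simplicial polytopes give exponents below $\log2/\log d$ when $d\ge4$.

## 3. Subtrees of a stacked complex

This section collects what we need about the tree. Let $K$ be a stacked complex.

**(T1)** *For a nonempty vertex set $A$, the nodes containing $A$ form a (possibly empty) subtree.* Induct on $m$. If $x_m\in A$, then among $\tau_0,\dots,\tau_m$ only $\tau_m$ can contain $A$. If $x_m\notin A$ and $A\subseteq\tau_m$, then $A\subseteq F_m$, so the node to which $\tau_m$ is attached contains $A$ too. Thus $\tau_m$ is attached to the subtree already present.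

**(T2)** *Each $d$-set lies in at most two nodes. Adjacent nodes share exactly $d$ vertices. Distinct neighbors of $\tau$ share distinct $d$-sets with $\tau$.* When $\tau_m$ is added, its $d$-subsets are $F_m$, which lies in exactly one earlier node and now in two, and sets containing $x_m$, which lie in no earlier node. Induction gives the first claim. The vertex $x_m$ is not in the earlier node, so the two share exactly $F_m$. If two neighbors of $\tau$ shared the same $d$-set with $\tau$, that set would lie in three nodes.

So every node has degree at most $d+1$, and we may speak of the neighbor of $\tau$ *across* a $d$-subset of $\tau$.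

**(T3)** *Order the nodes of a subtree $K'$, starting at any node, so that initial segments are connected. This is again a stacking sequence.* A new node $\tau'$ has exactly one neighbor $\rho$ in the initial segment, since $T$ has no cycles. Put $F'=\tau'\cap\rho$ and $\{x'\}=\tau'\setminus F'$. If $x'$ were in an earlier node, then by (T1) it would be in every node on the path from there to $\tau'$, hence in $\rho$, so $x'\in F'$, a contradiction. So $x'$ is new. By (T2), $F'$ lies in no node other than $\rho$ and $\tau'$, so in exactly one earlier node.

Two consequences. First, $\partial K'$ is the boundary complex of a stacked polytope for every subtree $K'$. Second, we may start the sequence for $K$ at any node $\tau$. At the start all proper faces of $\tau$ are present, and each stacking deletes only a face of dimension $d-1$. Hence *for every node $\tau$, all faces of $\tau$ of dimension at most $d-2$ belong to $\partial K$*. In particular all vertices occur in $\partial K$, and $v(P)=|T|+d$.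

## 4. Every realization looks stacked

A polytope $P'$ isomorphic to $P$ need not come to us by stacking. We show that it nevertheless decomposes like the tree, and we translate convexity at a ridge into an inequality between barycentric coordinates.

**Fact 1.** For a linear (or affine) function $\ell$ and a polytope $Q$, the vertices $v$ with $\ell(v)>c$ induce a connected subgraph of the graph of $Q$.

*Proof.* For each vertex $v$, $Q$ lies in $v$ plus the cone spanned by the edge directions at $v$. So a vertex at which $\ell$ is not maximal has a neighbor with larger $\ell$. Hence a strictly $\ell$-increasing path leads from any vertex with $\ell>c$ to the face $M$ where $\ell$ is maximal. The graph of $M$ is connected: apply the same argument to $M$ and a functional with a unique maximizer on $M$. $\square$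

**Fact 2.** If $w$ lies strictly beyond a facet $F$ of a simplicial polytope $Q$ and strictly beneath all facets sharing a ridge with $F$, then $w$ lies strictly beneath all facets other than $F$.

*Proof.* Let $0\in\mathrm{int}\,Q$. The vertices $g$ of the polar polytope correspond to the facets of $Q$, which lie in the hyperplanes $\{\langle g,\cdot\rangle=1\}$. Its edges correspond to the ridges of $Q$, and $w$ is strictly beyond the facet of $g$ iff $\langle g,w\rangle>1$. By Fact 1 the vertices $g$ with $\langle g,w\rangle>1$ induce a connected graph. It contains the vertex $f$ of $F$ and no neighbor of $f$, so it is $\{f\}$. Suppose $\langle g,w\rangle=1$ for some $g\ne f$. Then $g$ is not adjacent to $f$, and $g$ is not maximal for $\langle\cdot,w\rangle$. So it has a neighbor $g'$ with $\langle g',w\rangle>1$, which forces $g'=f$, a contradiction. $\square$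

**Lemma 1.** Let $P'$ be a polytope with boundary complex $\partial K$, and let $K'\subseteq K$ be a subtree. Then $P'[K']:=\mathrm{conv}(\text{vertices of }K')$ has boundary complex $\partial K'$. In particular (with $K'=\{\tau\}$) the vertices of every node are affinely independent.

*Proof.* $K'$ arises from $K$ by successively removing leaves, so it suffices to remove one leaf $\tau'=F'\cup x'$ from a tree with at least two nodes, where $F'$ is the intersection of $\tau'$ with its neighbor. Let $Q$ be the polytope before the removal, and $Q^-$ the hull of its vertices other than $x'$. We still write $K$ for the complex of $Q$.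

**Step 1: the neighborhood of $x'$.** The vertex $x'$ is not in the neighbor of $\tau'$, so by (T1) it lies only in $\tau'$. Hence the facets of $Q$ containing $x'$ are the sets $(F'\setminus y)\cup x'$, and the neighbors of $x'$ in the graph of $Q$ are exactly the vertices $y_1,\dots,y_d$ of $F'$. So $Q\subseteq x'+\mathrm{cone}(y_i-x')$. As $\dim Q=d$, the vectors $y_i-x'$ are linearly independent.

**Step 2: $\mathrm{conv}\,F'$ separates $x'$ from the rest.** Let $\ell$ be the affine function with $\ell(y_i)=0$ for all $i$ and $\ell(x')=1$. By Fact 1 the set of vertices with $\ell>0$ is connected; it contains $x'$ and none of its neighbors, so it is $\{x'\}$. Suppose a vertex $z\notin\tau'$ had $\ell(z)=0$. Then $z=x'+\sum t_i(y_i-x')$ with $t_i\ge0$ and $1-\sum t_i=\ell(z)=0$, so $z\in\mathrm{conv}\,F'$, which is impossible for a vertex $z\notin F'$. So $\ell<0$ at all vertices outside $\tau'$, and there is at least one, in the neighbor of $\tau'$. Thus $Q^-$ is $d$-dimensional and $\mathrm{conv}\,F'$ is one of its facets.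

**Step 3: all facets of $Q^-$.** Facets of $Q$ not containing $x'$ are facets of $Q^-$ too. Together with $F'$ they are exactly the facets of $\partial(K\setminus\tau')$. Indeed, a $d$-set in exactly one node of $K\setminus\tau'$ either lies in $\tau'$ as well, and then does not contain $x'$ and is $F'$, or lies in exactly one node of $K$ and does not contain $x'$; conversely, $F'$ lies in exactly one node of $K\setminus\tau'$, and a facet of $\partial K$ without $x'$ is not a subset of $\tau'$ (the only $d$-subset of $\tau'$ without $x'$ is $F'$, which lies in two nodes), so its node is in $K\setminus\tau'$. By (T3), $\partial(K\setminus\tau')$ is the boundary complex of a polytope, so each of its ridges lies in two of its facets. In $Q^-$ a ridge lies in only two facets. Hence our family of facets of $Q^-$ is closed under adjacency. The dual graph of $Q^-$ is connected, so these are all the facets of $Q^-$. $\square$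

For a node $\tau=\{x_0,\dots,x_d\}$ put $F_i=\tau\setminus x_i$. Let $V_i$ be the set of vertices not in $\tau$ that lie in nodes of the component of $T-\tau$ attached across $F_i$ (empty if there is none). The nodes containing a given vertex outside $\tau$ form a subtree avoiding $\tau$, by (T1), so each such vertex lies in exactly one $V_i$.

**Lemma 2.** Let $P'$ have boundary complex $\partial K$, and let $\tau$ be as above. Let $i\ne j$, $z_i\in V_i$, $z_j\in V_j$, with barycentric coordinates $z_i=\sum_k\lambda_{ik}x_k$, $z_j=\sum_k\lambda_{jk}x_k$. Then $\lambda_{ii}<0$ and $\lambda_{ik}>0$ for $k\ne i$, similarly for $j$, and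
$$\lambda_{ij}\lambda_{ji}>\lambda_{ii}\lambda_{jj}.$$

*Proof.* **Step 1: signs.** Let $K'$ consist of $\tau$ and the component across $F_i$. For $k\ne i$ the only node besides $\tau$ that can contain $F_k$ is the neighbor across $F_k$, which is not in $K'$. So $F_k$ is a facet of $\partial K'$, hence of $P'[K']$ by Lemma 1. The $k$-th barycentric coordinate with respect to $\tau$ vanishes on $F_k$ and is positive at $x_k$, so it is positive at every vertex of $P'[K']$ outside $F_k$, in particular at $z_i$. So $\lambda_{ik}>0$. Since $z_i$ is a vertex outside $\tau$, $z_i\notin\mathrm{conv}\,\tau$, and so $\lambda_{ii}<0$.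

**Step 2: convexity at a ridge.** The set $R=\tau\setminus\{x_i,x_j\}$ has dimension $d-2$, so it is a face of $P'$ by Section 3. Take an affine $\ell$ with $\ell=0$ on $R$ and $\ell>0$ at all other vertices of $P'$. Then $\ell(z_i)>0$ and $\ell(z_j)>0$ say
$$\lambda_{ij}\,\ell(x_j)>|\lambda_{ii}|\,\ell(x_i),\qquad \lambda_{ji}\,\ell(x_i)>|\lambda_{jj}|\,\ell(x_j).$$
Multiply, and divide by $\ell(x_i)\ell(x_j)>0$. $\square$

As a check, take a regular simplex inscribed in the unit sphere and $z_i=-x_i$. From $\sum_kx_k=0$ we get $\lambda_{ik}=\frac2{d+1}$ for $k\ne i$ and $\lambda_{ii}=-\frac{d-1}{d+1}$. The inequality would say $4>(d-1)^2$. For $d=3$ this is an equality that just fails: the cube of Section 1.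

## 5. Four directions and one sphere

Now the $x_k$ lie in a closed ball $B$, and $z_i\in V_i$ lies on its boundary $S$ for four indices $i$. We want a contradiction, as in Proposition 1.

The first thing to try is the angle count of Section 1. It has two ingredients: an equality for each cap and for $X$ (Steps 2 and 3), and a strict inequality for each edge (Step 4). The inequalities survive as Lemma 2. The equalities do not. If $x_k$ is inside the ball, there is no tangent plane at $x_k$ in which to measure. Ordinary dihedral angles are no substitute, since the three angles along the base of a flat cap can all be close to $0$. Even if all points are on the sphere, Step 2 is lost for $d\ge4$, because the section at a vertex parallel to the tangent hyperplane is a $(d-1)$-simplex and not a triangle. For the regular inscribed 4-simplex it is a regular tetrahedron, so every angle is $\arccos\frac13$, and three of them add up to more than $\pi$. Moreover, for $d\ge4$ the points $z_i$ have coordinates along vertices $x_k$ with $k$ outside the four chosen indices.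

The way past this is to give up angles as geometric objects and keep the two kinds of relations. Lemma 2 is a product inequality, $pp'>1$ after normalization. If $0<A<\pi$ and
$$p=\frac{\sin(A+\xi)}{\sin\xi},\qquad p'=\frac{\sin(A+\xi')}{\sin\xi'},$$
then $pp'>1$ will turn out to mean $\xi+\xi'<\pi-A$, which is the edge inequality of Section 1. So we look for numbers $A,B,C$ with sum $\pi$ such that, in these variables, the condition $z_i\in S$ reads $\xi_i+\eta_i+\zeta_i\ge\pi$. An inequality in this direction is all that the count needs. The Lorentz form provides them.

**Lemma 3.** Let $d\ge3$, let $B$ be the closed unit ball with boundary $S$, and let $x_0,\dots,x_d\in B$ be affinely independent. Let $I\subseteq\{0,\dots,d\}$ with $|I|=4$. For $i\in I$ let $z_i=\sum_k\lambda_{ik}x_k\in S$ with $\sum_k\lambda_{ik}=1$, $\lambda_{ii}<0$, and $\lambda_{ik}\ge0$ for $k\ne i$. Then the inequalities $\lambda_{ij}\lambda_{ji}>\lambda_{ii}\lambda_{jj}$ cannot hold for all pairs $i\ne j$ in $I$.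

*Proof.* Suppose they all hold.

**Setup: the Lorentz form.** On $\mathbb R^{d+1}$ put $\langle(x,s),(y,t)\rangle=x\cdot y-st$. Call $(x,s)$ *future causal* if $|x|\le s$ and $s>0$, *future timelike* if $|x|<s$, and *past timelike* if its negative is future timelike. A vector $V$ has $\langle V,V\rangle<0$ iff it is future or past timelike; it is *null* if $\langle V,V\rangle=0$. For example $(x,1)$ is future timelike if $|x|<1$ and null if $|x|=1$. By the triangle inequality, a future timelike vector plus a future causal one is future timelike. Also, the sum of two non-proportional future causal vectors $(x,s),(y,t)$ is future timelike: in $|x+y|\le|x|+|y|\le s+t$, equality throughout would force $|x|=s>0$, $|y|=t>0$ and $x,y$ in the same direction, so the vectors would be proportional.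

Let $X_k=(x_k,1)$, which is future causal, and $g_{kl}=-\langle X_k,X_l\rangle=1-x_k\cdot x_l$. Then $g_{kk}\ge0$, and $g_{kl}>0$ for $k\ne l$, since two distinct points of $B$ have scalar product less than $1$. Put $\mu_{ik}=\lambda_{ik}/|\lambda_{ii}|$. The assumed inequalities say $\mu_{ij}\mu_{ji}>1$ for $i\ne j$ in $I$; in particular these $\mu_{ij}$ are positive. The vector
$$Z_i=\tfrac1{|\lambda_{ii}|}(z_i,1)=U_i+W_i,\qquad U_i=-X_i+\sum_{k\in I\setminus i}\mu_{ik}X_k,\qquad W_i=\sum_{k\notin I}\mu_{ik}X_k,$$
is null because $|z_i|=1$, and $W_i$ is $0$ or future causal.

**Step 1: remove the indices outside $I$.** We show $\langle U_i,U_i\rangle\ge0$ for each $i\in I$. First, $U_i$ is not future timelike, since otherwise $Z_i=U_i+W_i$ would be. Next, for $j\in I\setminus i$ choose $t$ with $1/\mu_{ji}<t<\mu_{ij}$, which is possible because $\mu_{ij}\mu_{ji}>1$. In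
$$U_i+tU_j=(t\mu_{ji}-1)X_i+(\mu_{ij}-t)X_j+\sum_{k\in I\setminus\{i,j\}}(\mu_{ik}+t\mu_{jk})X_k$$
all coefficients are positive, and the $X_k$ are future causal and pairwise non-proportional. So $U_i+tU_j$ is future timelike. If $-U_i$ were future timelike, then $tU_j=(U_i+tU_j)+(-U_i)$ would be future timelike too, contradicting the first sentence applied to $j$. So $U_i$ is neither future nor past timelike, and $\langle U_i,U_i\rangle\ge0$. Expanding,
$$0\le-g_{ii}+2\sum_{m}\mu_{im}g_{im}-\sum_m\mu_{im}^2g_{mm}-2\sum_{\{m,n\}}\mu_{im}\mu_{in}g_{mn},$$
with $m,n\in I\setminus i$. Dropping the terms $-g_{ii}-\sum_m\mu_{im}^2g_{mm}\le0$ gives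
$$\sum_{\{m,n\}\subset I\setminus i}\mu_{im}\mu_{in}\,g_{mn}\le\sum_{m\in I\setminus i}\mu_{im}\,g_{im}.\tag{1}$$
Dropping these terms is where vertices inside the ball are allowed for.

**Step 2: make opposite edges equal.** In Section 1 opposite edges had equal angles; here we arrange the analogue by scaling. Write $I=\{1,2,3,4\}$. For $c_i>0$, replace $X_i$ by $c_iX_i$ and $Z_i$ by $c_iZ_i$ $(i\in I)$. Then $g_{ij}$ becomes $c_ic_jg_{ij}$ and $\mu_{ij}$ becomes $\mu_{ij}c_i/c_j$. Both sides of (1) are multiplied by $c_i^2$, and the products $\mu_{ij}\mu_{ji}$ are unchanged. To get $g_{12}=g_{34}$, $g_{13}=g_{24}$, $g_{14}=g_{23}$ we need $\gamma_i=\log c_i$ with prescribed values of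
$$\gamma_1+\gamma_2-\gamma_3-\gamma_4,\quad\gamma_1-\gamma_2+\gamma_3-\gamma_4,\quad\gamma_1-\gamma_2-\gamma_3+\gamma_4 .$$
These three linear forms are independent, so this can be solved. From now on
$$g_{12}=g_{34}=a,\qquad g_{13}=g_{24}=b,\qquad g_{14}=g_{23}=c,\qquad a,b,c>0.$$

**Step 3: $a,b,c$ are the sides of a triangle.** The vectors $X_1,\dots,X_4$ are linearly independent, since the $x_k$ are affinely independent. Their span contains a timelike vector, for example $X_1+X_2$. The orthogonal complement of a timelike vector is positive definite, so on the span the Lorentz form has three positive squares and one negative. Hence $G=(g_{ij})_{i,j\in I}$, which is minus the Gram matrix, has one positive and three negative eigenvalues. Let $G_0=G-\mathrm{diag}(g_{ii})$. As $g_{ii}\ge0$, the quadratic form of $G_0$ is at most that of $G$, so it is negative definite on a 3-dimensional subspace, and $G_0$ has at least three negative eigenvalues. The eigenvectors $(1,1,1,1)$, $(1,1,-1,-1)$, $(1,-1,1,-1)$, $(1,-1,-1,1)$ of $G_0$ have eigenvalues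
$$a+b+c,\qquad a-b-c,\qquad b-a-c,\qquad c-a-b.$$
The first is positive, so the other three are negative. Hence there is a nondegenerate triangle with sides $a,b,c$; let $A,B,C$ be the opposite angles, so $A+B+C=\pi$. (The angle $B$ will not be confused with the ball.) After a common scaling of the $X_i$ and $Z_i$, which does not affect (1) or the $\mu_{ij}$, the law of sines gives $a=\sin A$, $b=\sin B$, $c=\sin C$.

**Step 4: rewrite (1) with three numbers per row.** Call $12,34$ the pairs of type $a$, $13,24$ those of type $b$, and $14,23$ those of type $c$. For $i\in I$ let $p_i,q_i,r_i$ be $\mu_{ij}$ for the $j$ such that $ij$ has type $a,b,c$ respectively. If $m,n$ are the type-$a$ and type-$b$ partners of $i$, then $mn$ is complementary to the type-$c$ pair containing $i$, so $g_{mn}=c$; similarly for the other types. So (1) reads, for every $i$ and with $(p,q,r)=(p_i,q_i,r_i)$,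
$$\Phi:=pq\,c+pr\,b+qr\,a-pa-qb-rc\le0.\tag{2}$$

**Step 5: introduce the angles.** Define $\xi_i\in(0,\pi-A)$ by
$$p_i=\frac{\sin(A+\xi_i)}{\sin\xi_i}=\cos A+\sin A\cot\xi_i .$$
The right side decreases from $\infty$ to $0$ on $(0,\pi-A)$, so it is a bijection onto $(0,\infty)$. Define $\eta_i\in(0,\pi-B)$ and $\zeta_i\in(0,\pi-C)$ likewise from $q_i$ (with $B$) and $r_i$ (with $C$).

**Step 6: each row has angle sum at least $\pi$.** Put $X=\cot\xi$, $Y=\cot\eta$, $Z=\cot\zeta$ and substitute $p=\cos A+X\sin A$, and so on, into $\Phi$.

- The quadratic part is $\sin A\sin B\sin C\,(XY+YZ+ZX)$.
- The coefficient of $X$ is $\sin A\,(\cos B\sin C+\cos C\sin B-\sin A)=0$, because $\sin(B+C)=\sin A$. Likewise for $Y$ and $Z$.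
- The constant term is
$$\cos A\sin(B+C)+\sin A\cos B\cos C-\sin A\cos A-\tfrac12(\sin2B+\sin2C).$$
The first and third terms cancel, and $\frac12(\sin2B+\sin2C)=\sin(B+C)\cos(B-C)=\sin A\cos(B-C)$. So the constant term is $\sin A\,(\cos B\cos C-\cos(B-C))=-\sin A\sin B\sin C$.

Hence
$$\Phi=\sin A\sin B\sin C\,(XY+YZ+ZX-1)=\sin A\sin B\sin C\;\frac{\sin(\xi+\eta+\zeta)}{\sin\xi\sin\eta\sin\zeta},$$
where the last equality is the addition formula for $\sin(\xi+\eta+\zeta)$ divided by $\sin\xi\sin\eta\sin\zeta$. So (2) says $\sin(\xi_i+\eta_i+\zeta_i)\le0$. Since $0<\xi_i+\eta_i+\zeta_i<3\pi-(A+B+C)=2\pi$, we get $\xi_i+\eta_i+\zeta_i\ge\pi$ for each $i$. Summing over $I$,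
$$\sum_{i\in I}(\xi_i+\eta_i+\zeta_i)\ge4\pi.\tag{3}$$

**Step 7: each pair has angle sum less than $\pi-A$, $\pi-B$ or $\pi-C$.** Let $\{i,j\}$ be a type-$a$ pair. Then $p_ip_j=\mu_{ij}\mu_{ji}>1$, that is, $\sin(A+\xi_i)\sin(A+\xi_j)>\sin\xi_i\sin\xi_j$. By the product formulas this is
$$\cos(\xi_i-\xi_j)-\cos(2A+\xi_i+\xi_j)>\cos(\xi_i-\xi_j)-\cos(\xi_i+\xi_j),$$
so $\cos(\xi_i+\xi_j)-\cos(2A+\xi_i+\xi_j)=2\sin A\,\sin(A+\xi_i+\xi_j)>0$. As $A+\xi_i+\xi_j\in(0,2\pi-A)$, it follows that $A+\xi_i+\xi_j<\pi$, i.e. $\xi_i+\xi_j<\pi-A$. The same argument works for types $b$ and $c$. The two pairs of each type cover $I$, so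
$$\sum_{i\in I}(\xi_i+\eta_i+\zeta_i)<2(3\pi-A-B-C)=4\pi,$$
which contradicts (3). $\square$

For $d=3$ with all points on $S$, we have $g_{ii}=0$ and $W_i=0$, so $\langle U_i,U_i\rangle=\langle Z_i,Z_i\rangle=0$. Then (1) is an equality, and Step 6 gives $\xi_i+\eta_i+\zeta_i=\pi$, which is the equality of Section 1.

**Corollary.** Let $P'$ be a polytope with boundary complex $\partial K$ contained in the closed ball bounded by a sphere $S$. Then for each node $\tau$ at most three of the sets $V_0,\dots,V_d$ contain vertices lying on $S$.

*Proof.* By a similarity, $S$ is the unit sphere. If four of the sets, with index set $I$, contained vertices $z_i\in S$, then Lemmas 1 and 2 would give all the hypotheses of Lemma 3 together with $\lambda_{ij}\lambda_{ji}>\lambda_{ii}\lambda_{jj}$ for all pairs in $I$, which Lemma 3 excludes. $\square$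

## 6. The upper bound $s(P)\le d+t_3(T)$

The Corollary is about one node. We turn it into a bound by looking at a smallest subtree that sees all vertices on the sphere.

Let $P'\cong P$ lie in the closed ball bounded by $S$, labeled so that its boundary complex is $\partial K$. Let $A$ be the set of its vertices on $S$; we may assume $A\ne\emptyset$. Choose an inclusion-minimal subtree $T_0$ of $T$ such that every $a\in A$ lies in some node of $T_0$. By (T3) the nodes of $T_0$ contain $|T_0|+d$ vertices in total, so $|A|\le|T_0|+d$.

**Claim.** All degrees in $T_0$ are at most $3$.

*Proof.* Assume $|T_0|\ge2$. If $\tau'$ is a leaf of $T_0$, then by minimality $T_0\setminus\tau'$ misses some $a\in A$; this $a$ lies in $\tau'$ and in no other node of $T_0$. Now let $\tau\in T_0$ have a neighbor in $T_0$ across $F_i$. The part of $T_0$ on that side of $\tau$ contains a leaf $\tau'\ne\tau$ of $T_0$. (If that part has one node, that node is a leaf of $T_0$. Otherwise it is a tree with at least two leaves, and at least one of them is not adjacent to $\tau$.) The corresponding $a$ is not in $\tau$, so $a\in V_i$, and $a\in S$. By the Corollary this happens for at most three $i$. $\square$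

Hence $|T_0|\le t_3(T)$ and $|A|\le d+t_3(T)$. As $P'$ and $S$ were arbitrary, $s(P)\le d+t_3(T)$. This is one half of Theorem 1, and it already settles the conjecture for $d\ge4$.

## 7. Binary subtrees in the tree of $P_n$

Let $P_n$ be as in Theorem 2, with tree $T_n$. For $n\ge1$ all facets of $P_n$ are facets of the nodes added last, $d$ per node. So $T_n$ has a root with $d+1$ children, all nodes at levels $1,\dots,n-1$ have $d$ children, and the nodes at level $n$ are leaves. Therefore
$$|T_n|=1+(d+1)(1+d+\dots+d^{n-1})=1+(d+1)\tfrac{d^n-1}{d-1},\qquad v(P_n)=|T_n|+d,$$
also for $n=0$. This is the formula for $v(P_n)$.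

A subtree with degrees at most $3$ has a top node at some level $j$, with at most three children in the subtree; each other node uses one of its edges to go up and has at most two children. So its size is at most
$$1+3(1+2+\dots+2^{n-j-1})=1+3(2^{n-j}-1)\le3\cdot2^n-2.$$
Since $d\ge3$, there are enough children to attain equality with the root as top node. Thus
$$t_3(T_n)=3\cdot2^n-2,\qquad s(P_n)\le d+3\cdot2^n-2.\tag{4}$$

The $P_n$ are simplicial, $v(P_n)\to\infty$, and $v(P_n)$ lies between two positive constants times $d^n$. So
$$\bar s^{(d)}\le\limsup_{n\to\infty}\frac{\log s(P_n)}{\log v(P_n)}\le\frac{\log2}{\log d}<\frac{\log(d-1)}{\log d}\qquad(d\ge4),$$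
and the conjecture fails in every dimension $d\ge4$.

It is instructive to see where $d-1$ would come from. If we only knew that the $d+1$ sets $V_i$ cannot all contain vertices on $S$, then Section 6 would give degrees at most $d$. Such a subtree of $T_n$ has at most $1+d(1+(d-1)+\dots+(d-1)^{n-1})$ nodes, and the resulting exponent would be $\log(d-1)/\log d$. The gain comes from the fact that four directions are already too many, in every dimension.

## 8. Inscribing a tree of degree three

For the other half of Theorem 1 we must build. Let $T_0\subseteq T$ be a subtree with all degrees at most $3$. We construct a realization of $P$ in the unit ball with all $|T_0|+d$ vertices of $T_0$ on the unit sphere $S$.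

The obvious attempt is to stack greedily, each time choosing some point of $S$ that is beyond the right facet and beneath all others. The case $d=3$ shows that this can get stuck. Use the angles of Section 1. Let $F$ be a facet, with vertices $u,v_1,v_2$, of an inscribed 3-polytope, and let $\xi_1,\xi_2,\xi_3>0$ have sum $\pi$. Then there is $z\in S$ strictly beyond $F$ such that the cap $\mathrm{conv}(F\cup z)$ has angles $\xi_1,\xi_2,\xi_3$ at $uv_1,uv_2,v_1v_2$. To see this, take a plane $E$ parallel to $T_u$ on the ball's side, let the lines $uv_i$ meet it in $v_i^*$, and draw in $E$ the triangle $v_1^*v_2^*z^*$ on the beyond side of $v_1^*v_2^*$ with angles $\xi_1$ at $v_1^*$ and $\xi_2$ at $v_2^*$. Let $z\ne u$ be the second point where the line $uz^*$ meets $S$, and use Step 3 of Section 1 for $\xi_3$. Moreover, $z$ is strictly beneath the facet adjacent to $F$ along an edge $e$ iff the angle of the polytope at $e$ plus that of the cap is less than $\pi$; by Fact 2, if this holds along all three edges, adding $z$ is a stacking.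

Now start with a regular tetrahedron, all of whose angles are $60^\circ$, and try to cap $F_1,F_2,F_3$. If each cap has angles $50^\circ,50^\circ$ along the edges shared with the other two of these facets and $80^\circ$ along the edge shared with $F_0$, then the sums are $60^\circ+50^\circ+50^\circ=160^\circ$ and $60^\circ+80^\circ=140^\circ$, so three caps fit. But suppose the caps on $F_1$ and $F_2$ have angle $100^\circ$ along the edge shared with $F_3$ and $40^\circ$ along the other two. These two caps are legitimate: the sums are $160^\circ$ at the edges with $F_3$, $140^\circ$ at $F_1\cap F_2$, and $100^\circ$ at the edges with $F_0$. A cap on $F_3$ would need angles less than $20^\circ$, $20^\circ$ and $120^\circ$, with sum $180^\circ$, which is impossible.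

So room must be reserved in advance. At a ridge between two facets that both still wait for a new vertex, we fix a hyperplane that says how far either side may go, and at every stage we make sure that a point of $S$ respecting all reservations exists.

**Set-up.** If $|T_0|=1$, take a regular inscribed simplex and go to the last step of this section. Otherwise root $T_0$ at a leaf; then the root has one child and every other node at most two. Attach the nodes of $T_0$ successively, parents first; this is a stacking sequence by (T3). Let $Q$ be the current inscribed polytope. A facet of $Q$ is *pending* if $T_0$ has a not yet attached node across it. For each pending $F$ and each ridge $R\subset F$ we keep a hyperplane $H_{F,R}\supset R$ with $F\not\subset H_{F,R}$. Let $H^-_{F,R}$ be its open side containing the vertex $F\setminus R$, and let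
$$\Omega(F)=\{\text{points strictly beyond }F\}\cap\bigcap_RH^-_{F,R}.$$
For example, if $H_{F,R}=\mathrm{aff}\,G$ with $G$ the other facet containing $R$, then $H^-_{F,R}$ is the set of points strictly beneath $G$.

**Invariants** (with $G$ the other facet of $Q$ containing $R$).

- (a) If $G$ is not pending, then $H_{F,R}=\mathrm{aff}\,G$.
- (b) If $G$ is pending, then $H_{F,R}=H_{G,R}=:K_R$, and $F\setminus R$ and $G\setminus R$ lie on the same open side $K_R^-$.
- (c) $\Omega(F)\cap S\ne\emptyset$.

**Start: the root.** Take a regular simplex inscribed in $S$, so $x_i\cdot x_j=-\frac1d$ for $i\ne j$, with the one pending facet $F$ opposite $x_0$, and use (a). The facet opposite $x_i$ lies in $\{x:(-x_i)\cdot x=\frac1d\}$, with $x_i$ on the side $<\frac1d$. The point $-x_0\in S$ lies in $\Omega(F)$, since $(-x_0)\cdot(-x_0)=1>\frac1d$ while $(-x_i)\cdot(-x_0)=-\frac1d<\frac1d$ for $i\ne0$. So (c) holds.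

**Angular observation: what a reservation guarantees.** Suppose $F,G$ are both pending with common ridge $R$, and let $w\in\Omega(F)$, $z\in\Omega(G)$. Project along $\mathrm{aff}\,R$ to a plane, with $R\mapsto0$. The images $\bar y,\bar g$ of $F\setminus R$, $G\setminus R$, and $\bar w,\bar z$, all lie in the open half-plane $\bar K_R^-$, and $Q$ projects into the cone spanned by $\bar y$ and $\bar g$. Use an angular coordinate in $(0,\pi)$ on this half-plane, with $\bar y$ before $\bar g$. That $w$ is strictly beyond $F$ means that $\bar w$ comes before $\bar y$; that $z$ is strictly beyond $G$ means that $\bar z$ comes after $\bar g$. The order is $\bar w,\bar y,\bar g,\bar z$, all within an open half-plane. Hence: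

1. $w$ is strictly beneath $G$ (this uses only $w\in\Omega(F)$);
2. $z$ is strictly on the same side of $\mathrm{aff}(R\cup w)$ as $F\setminus R$ and $G\setminus R$.

**Induction step: attach one node.** Let $F=\{y_1,\dots,y_d\}$ be pending, $R_i=F\setminus y_i$, $H_i=H_{F,R_i}$. Choose $w\in\Omega(F)\cap S$ by (c). If the facet adjacent to $F$ across $R_i$ is not pending, $w$ is strictly beneath it by (a); if it is pending, by observation 1. By Fact 2, $Q^+=\mathrm{conv}(Q\cup w)$ arises by stacking on $F$, with new facets $F_i=R_i\cup w$. The new node has at most two children in $T_0$, so at most two of the $F_i$ become pending; label so that these are among $F_1,F_2$. No other facet changes its status. We now update the hyperplanes and check (a) and (b).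

- *Old pending $G$ sharing $R_i$ with $F$, where $F_i$ is not pending.* Set $H_{G,R_i}=\mathrm{aff}\,F_i$, as (a) requires. By observation 2, every point of the old $\Omega(G)$ lies on the side of $\mathrm{aff}\,F_i$ that contains $G\setminus R_i$. So the new $\Omega(G)$ contains the old one, and (c) still holds for $G$. (Two facets share at most one ridge, so there is only one such change for $G$.)
- *Pending $F_i$ ($i\in\{1,2\}$) and ridge $R_i$.* Set $H_{F_i,R_i}=H_i$. Since $F_i\setminus R_i=w\in H_i^-$, we have $H^-_{F_i,R_i}=H_i^-$. If the old neighbor $G$ across $R_i$ is not pending, then $H_i=\mathrm{aff}\,G$ and (a) holds. If $G$ is pending, then $H_i=H_{G,R_i}$, which is kept, and both $w$ and $G\setminus R_i$ are in $H_i^-$, so (b) holds.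
- *Pending $F_i$, ridge shared with $F_j$, $j\ge3$.* Use $\mathrm{aff}\,F_j$; this is case (a).
- *The ridge $\rho=F_1\cap F_2=\{w,y_3,\dots,y_d\}$.* If exactly one of $F_1,F_2$ is pending, use the affine hull of the other. If both are pending, we make a reservation by means of a tangent line. Let $\Pi=\mathrm{aff}(w,y_1,y_2)$, let $\Gamma=S\cap\Pi$, a circle through $w,y_1,y_2$, and let $k\subset\Pi$ be the tangent of $\Gamma$ at $w$. Let $\kappa$ be an affine function vanishing on $y_3,\dots,y_d$ and on $k$, and negative at $y_1,y_2$. It exists because $w,y_1,\dots,y_d$ are affinely independent and $y_1,y_2$ lie on the same open side of $k$ in $\Pi$. Use $\{\kappa=0\}$ for both facets; it contains $\rho$, and (b) holds since $F_1\setminus\rho=y_2$ and $F_2\setminus\rho=y_1$.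

All other data are unchanged. In particular (c) holds for all old pending facets.

**Invariant (c) for a new pending facet.** We check it for $F_1$; the case of $F_2$ is symmetric. We need a point of $S$ that is strictly beyond $F_1$, in $H_1^-$, strictly beneath $F_j$ for $j\ge3$, and either strictly beneath $F_2$ or with $\kappa<0$. Let $\Pi,\Gamma,k,\kappa$ be as above, also if only $F_1$ is pending. Let $f_j$ be an affine function vanishing on $F_j$ and positive strictly beyond it, and let $h_1$ be an affine function vanishing on $H_1$ and negative on $H_1^-$; so $h_1(w)<0$. Let $x$ be a point on the open arc of $\Gamma$ from $w$ to $y_2$ that does not contain $y_1$, close to $w$. Then: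

- $f_1(x)>0$, because $f_1=0$ on the line $wy_2$, $f_1(y_1)<0$, and $x,y_1$ are on different sides of that line in $\Pi$;
- $\kappa(x)<0$, because $\Gamma\setminus w$ is strictly on one side of $k$ in $\Pi$;
- $f_2(x)<0$, because $f_2=0$ on the line $wy_1$, $f_2(y_2)<0$, and $x,y_2$ are on the same side of that line (it meets $\Gamma$ only in $w$ and $y_1$);
- $h_1(x)<0$, because $x$ is close to $w$;
- $f_j(x)=0$ for $j\ge3$, because $w,y_1,y_2\in F_j$ and so $\Pi\subset\mathrm{aff}\,F_j$.

So $x$ is good except that it lies on the hyperplanes $\mathrm{aff}\,F_j$, $j\ge3$, and we push it off along $S$. The function $f_j$ is a negative multiple of the barycentric coordinate of $y_j$ with respect to $w,y_1,\dots,y_d$, because it vanishes at the other points and is negative at $y_j$. Hence the linear parts of $f_3,\dots,f_d$ are linearly independent, and all of them vanish on the direction space of $\Pi$. They remain independent on the tangent space $T_xS=x^\perp$. Indeed, a nontrivial combination vanishing on $T_xS$ would be a nonzero multiple of $v\mapsto v\cdot x$ and would vanish on the directions of $\Pi$. So $\Pi$ would lie in the tangent hyperplane of $S$ at $x$. But $\Pi$ contains chords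 of $S$, so it meets the open ball, which the tangent hyperplane does not. Therefore there is $v\in T_xS$ on which the linear parts of $f_3,\dots,f_d$ are all negative. Moving from $x$ a little along $S$ in direction $v$ gives $x'\in S$ with $f_j(x')<0$ for all $j\ge3$, while the strict inequalities $f_1>0$, $\kappa<0$, $f_2<0$, $h_1<0$ persist. Thus $x'\in\Omega(F_1)\cap S$.

This completes the induction. When all nodes of $T_0$ are attached, we have an inscribed realization of $\partial T_0$.

**Last step: the remaining nodes.** By (T3) the nodes of $T\setminus T_0$ can be attached successively, each by stacking on a facet $F'$ of the current polytope, which lies in the closed ball. Put the new vertex at distance $\delta$ from the barycenter of $F'$ in the outward normal direction. The barycenter is strictly beneath all other facets, so for small $\delta>0$ the new vertex is strictly beyond $F'$ and strictly beneath all others. The barycenter of at least two distinct points of the closed ball is in the open ball, so for small $\delta$ the new vertex is in the open ball too. Stacking keeps all old vertices. The result is a realization of $P$ in the ball with at least $|T_0|+d$ vertices on $S$.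

Choosing $T_0$ with $t_3(T)$ nodes gives $s(P)\ge d+t_3(T)$. With Section 6 this proves Theorem 1. With (4) we get $s(P_n)=d+3\cdot2^n-2$. As $v(P_n)$ lies between two positive constants times $d^n$, $\log s(P_n)/\log v(P_n)\to\log2/\log d$, and Theorem 2 is proved. $\square$

## 9. The exponents of stacked polytopes

We now prove Theorem 3. Let $r=\log2/\log d\in(0,1)$, so that $d^r=2$. By Theorem 1 the first assertion is about trees: we need large subtrees of degree at most $3$.

**Claim.** In a rooted tree with $N$ nodes, each having at most $d$ children, there is a subtree containing the root, with at most two children per node, and with at least $N^r$ nodes.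

*Proof.* Induct on $N$; $N=1$ is trivial. For $N\ge2$ let the subtrees hanging from the root have sizes $a_1\ge a_2\ge\dots\ge a_d\ge0$, padded by zeros. Then $\sum a_i=N-1$ and $a_1>0$. Keeping the root and the subtrees given by induction in the two largest, we obtain at least $1+a_1^r+a_2^r$ nodes. On the other hand, as $0<r<1$,
$$N^r=\Bigl(1+\sum a_i\Bigr)^r\le1+\Bigl(\sum a_i\Bigr)^r\le1+\bigl(a_1+(d-1)a_2\bigr)^r.$$
Dividing by $a_1^r$ and putting $t=a_2/a_1\in[0,1]$, it suffices to show
$$\psi(t)=1+t^r-(1+(d-1)t)^r\ge0\qquad(0\le t\le1).$$
We have $\psi(0)=0$ and $\psi(1)=2-d^r=0$. For $t>0$, $\psi'(t)=rt^{r-1}-r(d-1)(1+(d-1)t)^{r-1}$ is positive iff $\bigl(\frac1t+d-1\bigr)^{1-r}>d-1$, i.e. iff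
$$\frac1t>(d-1)^{1/(1-r)}-(d-1).$$
The right side is positive, since $d-1>1$ and $1/(1-r)>1$. So $\psi'$ is positive up to some point and negative after it, and on $[0,1]$ we get $\psi\ge\min(\psi(0),\psi(1))=0$. $\square$

**The lower bound for every stacked polytope.** Root $T(P)$, which has $N=v(P)-d$ nodes and degrees at most $d+1$, at a leaf (or at its only node). Then every node has at most $d$ children. In the subtree from the claim the root has degree at most $1$ and every other node at most $1+2=3$. Hence $t_3(T)\ge N^r$, and Theorem 1 gives $s(P)\ge d+(v(P)-d)^r$. So the exponent of the stacked class is at least $r$, and by Theorem 2 it is exactly $r$. Since $s\le v$, all limits of $\log s/\log v$ along sequences of stacked polytopes with $v\to\infty$ lie in $[r,1]$.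

**Every value in $[r,1]$ occurs.** Let $\alpha\in[r,1]$. For $\alpha=r$ use the $P_n$. For $\alpha>r$ let $P_{n,L}$ be obtained from $P_n$ by attaching to a leaf of $T_n$ (for $n=0$, to the only node) a path of $L=\lceil v(P_n)^\alpha\rceil$ further nodes: stack once on a facet belonging to that leaf, and then repeatedly on a facet of the last node. The path has degrees at most $2$, so $t_3\ge L$. A subtree with degrees at most $3$ meets $T_n$ in a (possibly empty) subtree with degrees at most $3$, so $t_3\le L+3\cdot2^n-2$ by (4). Since $2^n=(d^n)^r=O(v(P_n)^r)=O(L)$, Theorem 1 shows that $s(P_{n,L})$ lies between two positive constants times $v(P_n)^\alpha$. Since $\alpha\le1$, $v(P_{n,L})=v(P_n)+L$ lies between two positive constants times $v(P_n)$. Therefore $\log s(P_{n,L})/\log v(P_{n,L})\to\alpha$, which completes the proof of Theorem 3. $\square$
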